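\title{Polynomials with rational roots and $S$-unit coefficients have bounded degree}

\begin{abstract}
Let $S$ be a finite set of primes. We show that an integer polynomial whose roots are all rational and whose coefficients are all $S$-units has degree bounded effectively in terms of $S$. The bound depends only on two primes outside $S$, and for an arbitrary set $S$ of primes the degree is bounded exactly when at least two primes lie outside $S$. The main step takes place over $\mathbb{F}_p$: if a polynomial of degree $n$ splits over $\mathbb{F}_p$ and has no zero coefficient, then $n+1$ is a sum of boundedly many numbers $\pm p^k$. A lower bound for linear forms in logarithms shows that this cannot happen for two different primes once $n$ is large.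
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S$ be a set of primes. An \emph{$S$-unit} is a non-zero integer all of whose prime factors belong to $S$, that is, an integer $\pm\prod_{p\in S}p^{e_p}$ with exponents $e_p\ge0$, finitely many of them non-zero; the numbers $\pm1$ are included. A polynomial $f=\sum_{j=0}^{n}a_jx^j\in\mathbb{Z}[x]$ of degree $n$ is an \emph{$S$-polynomial} if each of $a_0,a_1,\dots,a_n$ is an $S$-unit. In particular no coefficient vanishes. We say that $f$ has \emph{only rational roots} if all its complex roots are rational.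

Either condition alone allows every degree: $1+x+\dots+x^n$ is an $S$-polynomial for every $S$, and $(x+1)^n$ has only rational roots. The two conditions can hold together, as $(x-1)^2(x+1)=x^3-x^2-x+1$ shows even for $S=\emptyset$. The following question is posed in \cite{talk}.

\medskip
\noindent\textbf{Question.} \emph{Is it true that for every finite set $S$ of primes there is a number $n_2=n_2(S)$ such that every $S$-polynomial with only rational roots has degree at most $n_2$?}
\medskip

The answer is known to be affirmative when $2,3\notin S$; this follows from the known result that polynomials in $\mathbb{Z}[x]$ with only rational roots and all coefficients coprime to $6$ have bounded degree. We show that the answer is affirmative for every finite $S$.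

\subsection*{The case of one root}
To see what to expect, ask when all coefficients of $(x-1)^n$ are prime to a given prime $p$. More generally let $a\in\mathbb{F}_p$, $a\neq0$, and $n\ge1$, and write $n=dp^k+m$ with $1\le d\le p-1$ and $0\le m<p^k$. Over $\mathbb{F}_p$,
\[
(x-a)^n=(x^{p^k}-a)^d\,(x-a)^m .
\]
If $m<p^k-1$, the coefficient of $x^{p^k-1}$ on the right is zero. So if no coefficient of $(x-a)^n$ vanishes, then $m=p^k-1$ and $n+1=(d+1)p^k$. One prime therefore forces $n+1$ into a thin set, but it does not bound $n$, because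
\begin{equation}\label{eq:geometric}
(x-1)^{p^k-1}=\frac{x^{p^k}-1}{x-1}=1+x+\dots+x^{p^k-1}\quad\text{in }\mathbb{F}_p[x].
\end{equation}
A second prime $\ell$ does bound $n$. If $n+1=cp^k=c'\ell^{\,j}$ with $c\le p$ and $c'\le\ell$, then $p^k$ divides $c'$, so $n+1\le p\ell$. One is led to guess that the answer to the Question is yes, and that only two primes outside $S$ matter. The proof follows this model, with ``$n+1=cp^k$'' replaced by a weaker property that survives in the presence of several roots.

\subsection*{Results}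
A polynomial $\sum_{j=0}^na_jx^j$ of degree $n$ over a field is \emph{full} if $a_j\ne0$ for all $0\le j\le n$. It \emph{splits} over the field if it is a constant times a product of linear factors over that field.

\begin{theorem}\label{thm:one}
Let $p$ be a prime and $R_p=p^2\,2^{(p+2)^{2p}}$. If $f\in\mathbb{F}_p[x]$ has degree $n\ge1$, is full, and splits over $\mathbb{F}_p$, then $n+1$ is a sum of at most $R_p$ integers of the form $\pm p^k$ with $k\ge0$.
\end{theorem}

Repeated summands are allowed. For $p=2$ there is only one non-zero root, and the computation above gives $n+1=2^{k+1}$. For $p=3$ the shape $cp^k$ with $c\le p$ already fails. By \eqref{eq:geometric},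
\begin{equation}\label{eq:tworoots}
(x+1)(x-1)^{3^K-1}=1+2x+2x^2+\dots+2x^{3^K-1}+x^{3^K}\quad\text{in }\mathbb{F}_3[x]\qquad(K\ge1)
\end{equation}
is full with $n+1=3^K+1$. Moreover, if $G$ is full and split of degree $n$ and $Q=3^j$, then $(x-1)^{Q-1}G(x^Q)=(1+\dots+x^{Q-1})\,G(x^Q)=(x-1)^{Q-1}G(x)^Q$ is full and split of degree $Q(n+1)-1$. So all values $n+1=3^{j+K}+3^j$ occur, with two independent exponents.

\begin{theorem}\label{thm:two}
Let $p\ne\ell$ be primes. There is an effectively computable number $N(p,\ell)$ with the following property. If all $\deg f+1$ coefficients of $f\in\mathbb{Z}[x]$ are coprime to $p\ell$, and the reductions of $f$ modulo $p$ and modulo $\ell$ split over $\mathbb{F}_p$ and $\mathbb{F}_\ell$, then $\deg f\le N(p,\ell)$. In particular, $\deg f\le N(p,\ell)$ for every $f\in\mathbb{Z}[x]$ with only rational roots and all coefficients coprime to $p\ell$.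
\end{theorem}

\begin{corollary}\label{cor:question}
For every finite set $S$ of primes, $n_2(S)$ exists and is effectively computable: one may take $n_2(S)=N(p,\ell)$, where $p,\ell$ are the two smallest primes not in $S$.
\end{corollary}

\begin{corollary}\label{cor:class}
Let $S$ be any set of primes, finite or infinite. The $S$-polynomials with only rational roots have bounded degree if and only if at least two primes lie outside $S$.
\end{corollary}

\begin{proof}[Proof of Corollaries~\ref{cor:question} and~\ref{cor:class}]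
If $p\neq\ell$ lie outside $S$, the coefficients of an $S$-polynomial are coprime to $p\ell$, and Theorem~\ref{thm:two} applies. Conversely, suppose that $S$ contains all primes except possibly $p$. By \eqref{eq:geometric} every coefficient of $(x-1)^{p^k-1}\in\mathbb{Z}[x]$ is $\equiv1\pmod p$, so this is an $S$-polynomial for every $k$.
\end{proof}

\subsection*{Outline}
Most of the paper proves Theorem~\ref{thm:one}. Writing the root multiplicities of $f$ in base $p$ builds $f$ by repeated substitutions $G(x)\mapsto g(x)G(x^p)$ with $\deg g\le(p-1)^2$. A finite amount of local information about $G$, its \emph{profile}, passes through these substitutions and detects fullness (Section~\ref{sec:digits}). When a profile recurs, the substitutions in between can be repeated any number of times without losing fullness. The central statement, Proposition~\ref{prop:pump}, says that this forces their contribution to the degree to be an integer multiple of $p^{k'}-p^k$, and Theorem~\ref{thm:one} follows (Section~\ref{sec:pump}). We prove the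 proposition by hand in the first interesting case (Section~\ref{sec:example}) and then in general (Sections~\ref{sec:gaps} and~\ref{sec:proof}). Section~\ref{sec:twobases} compares two bases and proves Theorem~\ref{thm:two}.

\section{Digits and profiles}\label{sec:digits}

Until Section~\ref{sec:twobases}, $p$ is a fixed prime, $\mathbb{F}=\mathbb{F}_p$ and $\mathbb{F}^*=\mathbb{F}\setminus\{0\}$. The coefficient of $x^i$ in a polynomial $G$ is written $G[i]$; it is defined for all $i\in\mathbb{Z}$ and is zero unless $0\le i\le\deg G$. For $G\neq0$, $\operatorname{ord}G$ is the smallest $i$ with $G[i]\neq0$. A \emph{power of $p$} means $p^t$ with $t\ge0$. Since $a^p=a$ for $a\in\mathbb{F}$, we have $(x-a)^q=x^q-a$, and more generally $G(x)^q=G(x^q)$ for $G\in\mathbb{F}[x]$, whenever $q$ is a power of $p$.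

\subsection*{Digits}
Let $q$ be a power of $p$. A \emph{$q$-digit} is a polynomial $P=\prod_{a\in\mathbb{F}^*}(x-a)^{d_a}$ with $0\le d_a\le q-1$ for all $a$. Then $P(0)\ne0$ and $\deg P\le(p-1)(q-1)$; the only $1$-digit is $1$. Digits concatenate: if $P$ is a $q$-digit with exponents $d_a$ and $P'$ is a $q'$-digit with exponents $d_a'$, then $P(x)P'(x^q)$ has exponents $d_a+qd_a'\le qq'-1$ and is a $qq'$-digit.

Let $f$ be full of degree $n\ge1$ and split. Since $f(0)\ne0$, we have $f=c\prod_{a\in\mathbb{F}^*}(x-a)^{\mu_a}$. For $k\ge0$ divide each $\mu_a$ by $p^k$ with remainder, and put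
\[
B_k=\prod_a(x-a)^{\mu_a\bmod p^k},\qquad f_k=\prod_a(x-a)^{\lfloor\mu_a/p^k\rfloor},\qquad A_k=1+\deg B_k .
\]
Then $B_k$ is a $p^k$-digit and $f=c\,B_k(x)f_k(x^{p^k})$. Fix $K$ with $p^K>\mu_a$ for all $a$, so that $A_0=1$, $f_K=1$ and $A_K=n+1$. For $k<k'$, dividing the exponents of $f_k$ by $p^{k'-k}$ gives a $p^{k'-k}$-digit $P_{k,k'}$ with
\begin{equation}\label{eq:segment}
f_k=P_{k,k'}(x)\,f_{k'}(x^{p^{k'-k}}),\qquad A_{k'}-A_k=p^k\deg P_{k,k'} .
\end{equation}
The second formula holds because comparing the two factorizations of $f$ gives $B_{k'}=B_k(x)P_{k,k'}(x^{p^k})$. Taking $k'=k+1$ throughout writes $n+1$ as $1+\sum_{k<K}p^k\deg P_{k,k+1}$ with $\deg P_{k,k+1}\le(p-1)^2$. This is a sum of powers of $p$, but the number of terms grows with $K$. We must show that long stretches of this sum collapse.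

The splitting hypothesis enters here twice: the roots are fixed by $a\mapsto a^p$, which makes the decomposition possible, and there are at most $p-1$ of them, which bounds the degree of a digit.

\subsection*{Profiles}
A coefficient of $R(x)G(x^q)$, for a $q$-digit $R$, involves fewer than $p$ consecutive coefficients of $G$, because $\deg R<(p-1)q$. So to decide whether $R(x)G(x^q)$ is full, we need not know $G$; it is enough to know which short words occur in its coefficient sequence and how they sit relative to the two ends.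

For $0\neq G\in\mathbb{F}[x]$ define $\widehat G\colon\mathbb{Z}\to\mathbb{F}\sqcup\{\mathsf{L},\mathsf{R}\}$ by $\widehat G(i)=G[i]$ for $0\le i\le\deg G$, $\widehat G(i)=\mathsf{L}$ for $i<0$, and $\widehat G(i)=\mathsf{R}$ for $i>\deg G$. The \emph{profile} of $G$ is the set of $2p$-tuples
\[
\Sigma(G)=\bigl\{\bigl(\widehat G(i),\widehat G(i+1),\dots,\widehat G(i+2p-1)\bigr):\ i\in\mathbb{Z}\bigr\}.
\]
There are at most $H_p=2^{(p+2)^{2p}}$ profiles, and $G$ is full if and only if $0\in\mathbb{F}$ occurs in no tuple of $\Sigma(G)$. The width $2p$ is chosen because a tuple of width $w$ for $R(x)G(x^q)$ turns out to depend on at most $w/2+p$ consecutive entries of $\widehat G$, and $w/2+p\le w$ for $w=2p$.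

\begin{lemma}\label{lem:profile}
Let $q$ be a power of $p$ and $R$ a $q$-digit. There is a map $\Phi_{R,q}$ on sets of $2p$-tuples such that $\Sigma\bigl(R(x)G(x^q)\bigr)=\Phi_{R,q}\bigl(\Sigma(G)\bigr)$ for all non-zero $G\in\mathbb{F}[x]$.
\end{lemma}

\begin{proof}
If $q=1$, then $R=1$ and $\Phi_{R,q}$ is the identity. Let $q\ge2$, $G'=R(x)G(x^q)$, and $\deg R=\epsilon q+\epsilon'$ with $0\le\epsilon'<q$. From $\deg R<(p-1)q$ we get $\epsilon\le p-2$. Consider a position $qm+j$ with $0\le j<q$. We compute $\widehat{G'}(qm+j)$ from $j$ and $\widehat G(m-\epsilon),\dots,\widehat G(m+1)$.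
\begin{itemize}
\item The value is $\mathsf{L}$ if and only if $m<0$, that is, $\widehat G(m)=\mathsf{L}$.
\item Since $\deg G'=q(\deg G+\epsilon)+\epsilon'$, the value is $\mathsf{R}$ if and only if $m-\epsilon>\deg G$, or $j>\epsilon'$ and $m-\epsilon+1>\deg G$; that is, $\widehat G(m-\epsilon)=\mathsf{R}$, or $j>\epsilon'$ and $\widehat G(m-\epsilon+1)=\mathsf{R}$.
\item Otherwise the value is $\sum_{t=0}^{\epsilon}R[j+qt]\,G[m-t]$, and $G[i]$ is read off from $\widehat G(i)$ by replacing $\mathsf{L}$ and $\mathsf{R}$ with $0$.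
\end{itemize}
A tuple of $\widehat{G'}$ starting at $qm_0+j$ ends at a position at most $qm_0+q+2p-2$, which has the form $qm_1+j_1$ with $m_1\le m_0+1+(2p-2)/q\le m_0+p$. So it is determined by $j$ and $\widehat G(m_0-\epsilon),\dots,\widehat G(m_1+1)$, which are at most $p+\epsilon+2\le2p$ entries. Hence the tuple equals $\psi_j(\tau)$, where $\tau$ is the tuple of $\widehat G$ starting at $m_0-\epsilon$ and $\psi_j$ depends only on $R,q,j$. As $m_0$ runs over $\mathbb{Z}$, $\tau$ runs over $\Sigma(G)$. Put $\Phi_{R,q}(\Sigma)=\{\psi_j(\tau):\tau\in\Sigma,\ 0\le j<q\}$.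
\end{proof}

\section{Repeated digits and the proof of Theorem~\ref{thm:one}}\label{sec:pump}

Since there are finitely many profiles, the sequence $\Sigma(f_0),\dots,\Sigma(f_K)$ repeats when $K$ is large. If $\Sigma(f_k)=\Sigma(f_{k'})$, the digit $P_{k,k'}$ can be inserted any number of times without changing the profile of $f$. This gives an infinite family of full polynomials, to which a counting argument can be applied. The outcome is the following.

\begin{proposition}\label{prop:pump}
Let $q=p^t$ with $t\ge1$ and $Q=p^k$ with $k\ge0$. Let $P$ be a $q$-digit, let $B,F_0\in\mathbb{F}[x]$ with $F_0(0)\ne0$, and define $F_{N+1}=P(x)F_N(x^q)$ for $N\ge0$. If $B(x)F_N(x^Q)$ is full for every $N\ge0$, then $q-1$ divides $\deg P$.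
\end{proposition}

For example, let $f$ be the polynomial \eqref{eq:tworoots}. For $k\ge1$ we have $f_k=1+x+\dots+x^{3^{K-k}-1}$, and these have the same profile as long as $3^{K-k}\ge6$. The repeated $3$-digit is $(x-1)^2$, of degree $3-1$, and $A_k=4+\sum_{i=1}^{k-1}2\cdot3^i=4+(3^k-3)$ telescopes. The proposition makes this telescoping general.

\begin{lemma}\label{lem:loop}
Let $f$ be as in Section~\ref{sec:digits}. If $0\le k<k'\le K$ and $\Sigma(f_k)=\Sigma(f_{k'})$, then $A_{k'}-A_k=\delta\,(p^{k'}-p^k)$ for an integer $\delta$ with $0\le\delta\le p-1$.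
\end{lemma}

\begin{proof}
Put $q=p^{k'-k}$, $Q=p^k$, $P=P_{k,k'}$, $B=B_k$, $F_0=f_{k'}$ and $F_{N+1}=P(x)F_N(x^q)$. Then $F_1=f_k$ by \eqref{eq:segment}, so $\Sigma(F_1)=\Sigma(F_0)$. By Lemma~\ref{lem:profile}, $\Sigma(F_{N+1})=\Phi_{P,q}(\Sigma(F_N))$, hence all $\Sigma(F_N)$ are equal. Since $B$ is a $Q$-digit, the profile of $B(x)F_N(x^Q)$ is $\Phi_{B,Q}(\Sigma(F_N))$, which does not depend on $N$. For $N=1$ the polynomial is $f/c$, which is full, so it is full for all $N$. Proposition~\ref{prop:pump} gives $\deg P=\delta(q-1)$ with $\delta\in\mathbb{Z}$, and $0\le\delta\le p-1$ because $\deg P\le(p-1)(q-1)$. Now \eqref{eq:segment} gives $A_{k'}-A_k=p^k\delta(q-1)$.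
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
We walk from $0$ to $K$, always jumping to the last occurrence of the current profile. Put $k_0=0$. Given $k_i\le K$, let $k_i'$ be the largest index in $[k_i,K]$ with $\Sigma(f_{k_i'})=\Sigma(f_{k_i})$. Stop if $k_i'=K$; otherwise put $k_{i+1}=k_i'+1$. The profile of $f_{k_i}$ does not occur after $k_i'$, so the profiles at $k_0,k_1,\dots$ are distinct and at most $H_p$ indices $k_i$ occur. By Lemma~\ref{lem:loop} (with $\delta_i=0$ if $k_i'=k_i$) and by \eqref{eq:segment},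
\[
A_{k_i'}=A_{k_i}+\delta_ip^{k_i'}-\delta_ip^{k_i},\qquad A_{k_{i+1}}=A_{k_i'}+p^{k_i'}\deg P_{k_i',k_i'+1},
\]
with $0\le\delta_i\le p-1$ and $\deg P_{k_i',k_i'+1}\le(p-1)^2$. Starting from $A_0=1=p^0$, we obtain $n+1=A_K$ as a sum of at most $1+H_p\bigl(2(p-1)+(p-1)^2\bigr)=1+H_p(p^2-1)\le p^2H_p=R_p$ terms $\pm p^k$.
\end{proof}

\section{A digit of odd degree over $\mathbb{F}_3$}\label{sec:example}

Let $p=q=3$. Proposition~\ref{prop:pump} says that a $3$-digit of odd degree cannot be repeated forever. Take $B=1$ and $Q=1$, so that the hypothesis is that every $F_N$ is full. If $\deg P=1$, then $F_1=P(x)F_0(x^3)$ is full only when $F_0$ is constant, and then $F_2$ has zero coefficient at $x^2$. The first case with content is $\deg P=3$. Let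
\[
P=(x-1)^2(x+1)=x^3-x^2-x+1 .
\]
For $G'=P(x)G(x^3)$ we have
\[
G'[3m]=G[m]+G[m-1],\qquad G'[3m+1]=G'[3m+2]=-G[m].
\]
So pairs of consecutive coefficients of $G'$ are linear images of pairs of consecutive coefficients of $G$; in particular
\[
\begin{pmatrix}G'[3m+1]\\ G'[3m]\end{pmatrix}=T_1\begin{pmatrix}G[m]\\ G[m-1]\end{pmatrix},\qquad
\begin{pmatrix}G'[3m+2]\\ G'[3m+1]\end{pmatrix}=T_2\begin{pmatrix}G[m]\\ G[m-1]\end{pmatrix}
\]
with
\[
T_1=\begin{pmatrix}-1&0\\1&1\end{pmatrix},\qquad T_2=\begin{pmatrix}-1&0\\-1&0\end{pmatrix}.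
\]
Suppose that all $F_N$ are full, and let $n_N=\deg F_N$, so $n_{N+1}=3n_N+3$. Let $V_N$ be the set of points $\bigl[F_N[m]:F_N[m-1]\bigr]$, $1\le m\le n_N$, of the projective line over $\mathbb{F}_3$. Fullness gives $V_N\subseteq\{[1:1],[1:-1]\}$. The left end $m=0$ gives the point $[1:0]\notin V_N$. For $0\le m\le n_N$ the position $3m+1$ lies in $[1,n_{N+1}]$, so the invertible matrix $T_1$ maps $V_N\cup\{[1:0]\}$ injectively into $V_{N+1}$. Hence $|V_{N+1}|\ge|V_N|+1$ and $|V_3|\ge3$, which is absurd.

This is the mechanism of the general proof. The pattern at an end of the polynomial never occurs in the interior, yet each substitution carries it into the interior, so the number of interior patterns grows without bound inside a finite set. Three things must be supplied in general. The factor $B$ has to be removed. The pairs become windows of $E+1$ coefficients, where $E=\lfloor\deg P/(q-1)\rfloor$. And an invertible matrix such as $T_1$ need not be at hand; matrices such as $T_2$ are singular and may merge points. We shall find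 subspaces on which a suitable matrix is injective, and for this we need to know that a multiple $P(x)\eta(x^q)$ of a digit cannot have a long run of zero coefficients in the wrong place.

\section{Gaps in multiples of a digit}\label{sec:gaps}

A polynomial $P(x)\eta(x^q)$ has a long gap in its coefficients if $\eta$ does. The next lemma says that a gap of length $q$ arises in no other way. The reason is that $P(x)\eta(x^q)$ satisfies a first-order linear differential equation whose coefficients have degree less than $p$, and a gap of length $p$ forces the parts on either side to satisfy the equation separately. We use that $H\in\mathbb{F}[x]$ has $H'=0$ if and only if $H\in\mathbb{F}[x^p]$.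

\begin{lemma}\label{lem:gap}
Let $q$ be a power of $p$, $P$ a $q$-digit, $\eta\in\mathbb{F}[y]$, and $P(x)\eta(x^q)=A+A^+$ with $A,A^+\in\mathbb{F}[x]$. If both $A$ and $A^+$ are non-zero, assume $\operatorname{ord}A^+-\deg A\ge q$. Then $A=P(x)\alpha(x^q)$ for some $\alpha\in\mathbb{F}[y]$.
\end{lemma}

\begin{proof}
If $A=0$ take $\alpha=0$, and if $A^+=0$ take $\alpha=\eta$. Assume both are non-zero and use induction on $q$. For $q=1$ we have $P=1$ and $\alpha=A$. Let $q\ge p$. Dividing the exponents of $P$ by $p$, write $P=g(x)P_1(x^p)$ with a $p$-digit $g=\prod_a(x-a)^{d'_a}$ and a $(q/p)$-digit $P_1$. Put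
\[
Z=\prod_{d'_a\ne0}(x-a),\qquad z=\deg Z\le p-1,\qquad R=Z\,\frac{g'}{g}=\sum_{d'_a\ne0}d'_a\,\frac{Z}{x-a}.
\]
Thus $R$ is a polynomial that is zero or of degree at most $z-1$. Let $X=P(x)\eta(x^q)=g(x)Y(x^p)$ with $Y(y)=P_1(y)\eta(y^{q/p})$. Then $X'=g'(x)Y(x^p)$, so $ZX'=RX$, and therefore
\[
U:=ZA'-RA=-\bigl(Z(A^+)'-RA^+\bigr).
\]
If $U\ne0$, the first expression gives $\deg U\le\deg A+z-1\le\deg A+p-2$, while the second gives $\operatorname{ord}U\ge\operatorname{ord}A^+-1\ge\deg A+p-1$. This is impossible, so $U=0$ and the rational function $A/g$ has derivative $U/(Zg)=0$.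

The polynomial $Ag^{p-1}=(A/g)\,g^p$ then has derivative $0$, so it equals $h(x^p)=h(x)^p$ for some $h\in\mathbb{F}[x]$. Let $v_a$ be the multiplicity of $a\in\mathbb{F}^*$ as a root of $A$. Then $v_a+(p-1)d'_a\equiv0\pmod p$, so $v_a\equiv d'_a\pmod p$, and $v_a\ge d'_a$ because $0\le d'_a<p$. Hence $g\mid A$, and $A/g$ is a polynomial with zero derivative: $A=g(x)A_1(x^p)$. Put $A_1^+=Y-A_1$, so that $A^+=g(x)A_1^+(x^p)$ and $P_1(y)\eta(y^{q/p})=A_1+A_1^+$. Since $g(0)\ne0$, we have $\operatorname{ord}A^+=p\operatorname{ord}A_1^+$, and $\deg A=\deg g+p\deg A_1$, so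
\[
\operatorname{ord}A_1^+-\deg A_1=\frac{\operatorname{ord}A^+-\deg A+\deg g}{p}\ge\frac qp .
\]
By induction $A_1=P_1(y)\alpha(y^{q/p})$, hence $A=g(x)P_1(x^p)\alpha(x^q)=P(x)\alpha(x^q)$.
\end{proof}

Both hypotheses are sharp. The $p$-digit $\prod_{a\in\mathbb{F}^*}(x-a)=-1+x^{p-1}$ has a gap of length $p-1$, and $(x-1)^q=-1+x^q$, with an exponent equal to $q$, has a gap of length $q$. In both cases $A=-1$ is not a multiple of $P$.

\begin{lemma}\label{lem:run}
Let $P$ be a $q$-digit of degree $Eq+s$ with $0\le s<q$, let $0\ne\eta\in\mathbb{F}[y]$ have degree at most $E$, and let $X=P(x)\eta(x^q)$. If $j_0$ is an integer with $-q<j_0\le s$, then $X[Eq+j]\ne0$ for some $j$ with $j_0\le j\le j_0+q-1$.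
\end{lemma}

\begin{proof}
Suppose that these $q$ coefficients vanish. Then $X=A+A^+$, where all exponents occurring in $A$ are less than $Eq+j_0$ and all exponents occurring in $A^+$ are at least $Eq+j_0+q$. By Lemma~\ref{lem:gap}, $P$ divides $A$. But $A$ is zero or has degree less than $Eq+j_0\le\deg P$, so $A=0$. Thus $\operatorname{ord}X\ge Eq+j_0+q>Eq$. On the other hand $P(0)\ne0$ gives $\operatorname{ord}X=q\operatorname{ord}\eta\le Eq$, a contradiction.
\end{proof}

\section{Proof of Proposition~\ref{prop:pump}}\label{sec:proof}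

Let $D=\deg P$ and $\delta=D/(q-1)$. Throughout this section we assume the hypotheses of the proposition and, for a contradiction, that $\delta\notin\mathbb{Z}$. Put $E=\lfloor\delta\rfloor$, so $0<\delta-E<1$ and $D\ge1$. For $N\ge0$ let
\[
q_N=q^N,\qquad P_N=\prod_{i=0}^{N-1}P(x^{q^i}),\qquad D_N=\deg P_N=\delta(q_N-1),\qquad n_N=\deg F_N .
\]
By concatenation $P_N$ is a $q_N$-digit, and
\begin{equation}\label{eq:compose}
P_{M+N}=P_M(x)P_N(x^{q_M}),\qquad F_{N+M}=P_M(x)F_N(x^{q_M}).
\end{equation}
All $F_N$ have $F_N(0)\ne0$.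

\subsection*{Step 1: removing $B$}
We have no control over $B$, but we can absorb copies of $P$ into it until its degree is governed by $\delta$. For $M\ge0$ put $B^*=B(x)P_M(x^Q)$ and $Q^*=Qq_M$. By \eqref{eq:compose}, $B^*(x)F_N(x^{Q^*})=B(x)F_{N+M}(x^Q)$ is full for all $N$, and
\[
\frac{\deg B^*+1}{Q^*}=\delta+\frac{\deg B+1-Q\delta}{Qq_M}\longrightarrow\delta\qquad(M\to\infty).
\]
As $\delta\notin\mathbb{Z}$, we can fix $M$ with $\lfloor(\deg B^*+1)/Q^*\rfloor=E$. Then $0\le Q^*t-1\le\deg B^*$ holds exactly for $1\le t\le E$, so the coefficient of $x^{Q^*m-1}$ in $B^*(x)F_N(x^{Q^*})$ is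
\[
\sum_{t=1}^{E}B^*[Q^*t-1]\,F_N[m-t].
\]
For $1\le m\le n_N+E$ we have $0\le Q^*m-1\le Q^*n_N+Q^*E-1\le Q^*n_N+\deg B^*$, so this coefficient is non-zero by fullness. Taking $N=m=1$, which is allowed since $n_1\ge D\ge1$, we see that the sum is not empty, so $E\ge1$. In general,
\begin{equation}\label{eq:nozeros}
\bigl(F_N[m-1],\dots,F_N[m-E]\bigr)\ne0\qquad(N\ge0,\ 1\le m\le n_N+E).
\end{equation}
From now on only \eqref{eq:nozeros} is used. For $E=1$ it says that $F_N$ is full, as in Section~\ref{sec:example}.

\subsection*{Step 2: windows and transfer matrices}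
Let $s_N=D_N-Eq_N=(\delta-E)q_N-\delta$. Then $s_N<q_N$ and $s_N$ increases to infinity. Fix $N_0\ge1$ with $s_N\ge1$ for $N\ge N_0$, and call such $N$ \emph{levels}. At a level $N$ we have $D_N=Eq_N+s_N$ with $1\le s_N<q_N$, so a coefficient of $P_N(x)G(x^{q_N})$ involves at most $E+1$ consecutive coefficients of $G$. We therefore consider the \emph{windows}
\[
W_m(G)=\bigl(G[m],G[m-1],\dots,G[m-E]\bigr)^{T}\in\mathbb{F}^{E+1}\qquad(m\in\mathbb{Z}).
\]
Let $G'=P_N(x)G(x^{q_N})$. Then $G'[q_Nm+j]=\sum_{t\in\mathbb{Z}}P_N[j+q_Nt]\,G[m-t]$. If $s_N-q_N+1\le j\le q_N-1$, only $0\le t\le E$ contribute: for $t\le-1$ the index $j+q_Nt$ is negative, and for $t\ge E+1$ it is at least $Eq_N+s_N+1=D_N+1$. The window $W_{q_Nm+r}(G')$ needs $j=r,r-1,\dots,r-E$, so we define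
\[
\mathcal{R}_N=\{r\in\mathbb{Z}:\ s_N-q_N+1+E\le r\le q_N-1\},\qquad T^{(N)}_r=\bigl(P_N[r-i+q_Nt]\bigr)_{0\le i,t\le E},
\]
with row index $i$ and column index $t$, and obtain
\begin{equation}\label{eq:transfer}
W_{q_Nm+r}\bigl(P_N(x)G(x^{q_N})\bigr)=T^{(N)}_r\,W_m(G)\qquad(r\in\mathcal{R}_N,\ m\in\mathbb{Z}).
\end{equation}
The lower end of $\mathcal{R}_N$ equals $(\delta-E-1)q_N-(\delta-E)+1<1$, so $\mathcal{R}_N$ contains $1,2,\dots,q_N-1$.

Let $\mathcal{T}$ be the set of all $T^{(N)}_r$ with $N\ge N_0$ and $r\in\mathcal{R}_N$. It is closed under multiplication: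
\begin{equation}\label{eq:semigroup}
r+q_Nr'\in\mathcal{R}_{N+N'}\quad\text{and}\quad T^{(N)}_rT^{(N')}_{r'}=T^{(N+N')}_{r+q_Nr'}\qquad(r\in\mathcal{R}_N,\ r'\in\mathcal{R}_{N'}).
\end{equation}
Indeed, \eqref{eq:compose} gives $D_{N+N'}=D_N+q_ND_{N'}$, hence
\begin{equation}\label{eq:s}
s_{N+N'}=Eq_N+s_N+q_Ns_{N'} .
\end{equation}
So $r+q_Nr'\le q_N-1+q_N(q_{N'}-1)=q_{N+N'}-1$, and
\[
r+q_Nr'\ge s_N-q_N+1+E+q_N(s_{N'}-q_{N'}+1+E)=s_{N+N'}-q_{N+N'}+1+E .
\]
With $G'=P_{N'}(x)G(x^{q_{N'}})$ and $G''=P_N(x)G'(x^{q_N})=P_{N+N'}(x)G(x^{q_{N+N'}})$, formula \eqref{eq:transfer} computes the window of $G''$ at $q_N(q_{N'}m+r')+r$ in two ways, so both matrices in \eqref{eq:semigroup} agree on $W_m(G)$. Every vector of $\mathbb{F}^{E+1}$ is such a window.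

\subsection*{Step 3: interior and end patterns}
For a vector space $U$ over $\mathbb{F}$ let $\mathbb{P}(U)$ be the set of its one-dimensional subspaces, and write $[u]$ for the span of $u\ne0$. An injective linear map $U\to U'$ induces an injective map $\mathbb{P}(U)\to\mathbb{P}(U')$, and $\mathbb{P}(\mathbb{F}^{E+1})$ is finite. Let $\mathbf{e}_0,\dots,\mathbf{e}_E$ be the standard basis of $\mathbb{F}^{E+1}$. The two ends of $F_N$ give
\[
[W_0(F_N)]=[\mathbf{e}_0],\qquad[W_{n_N+E}(F_N)]=[\mathbf{e}_E],
\]
because $F_N[0]$ and $F_N[n_N]$ are non-zero. For $1\le m\le n_N+E-1$, condition \eqref{eq:nozeros} at $m$ says that the last $E$ entries of $W_m(F_N)$ are not all zero, and at $m+1$ it says that the first $E$ entries are not all zero. So the set of interior patterns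
\[
V_N=\{[W_m(F_N)]:\ 1\le m\le n_N+E-1\}\subseteq\mathbb{P}(\mathbb{F}^{E+1})
\]
is well defined, and $[\mathbf{e}_0],[\mathbf{e}_E]\notin V_N$.

Let $M$ be a level, $r\in\mathcal{R}_M$ and $N\ge0$. By \eqref{eq:compose} and \eqref{eq:transfer}, $T^{(M)}_rW_m(F_N)=W_{q_Mm+r}(F_{N+M})$. This vector is non-zero and represents a point of $V_{N+M}$ as soon as
\begin{equation}\label{eq:interior}
1\le q_Mm+r\le n_{N+M}+E-1=q_Mn_N+Eq_M+s_M+E-1 .
\end{equation}
We check \eqref{eq:interior} in three situations.
\begin{itemize}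
\item[(a)] \emph{$T^{(M)}_r$ maps $V_N$ into $V_{N+M}$.} For $1\le m\le n_N+E-1$ we have $q_Mm+r\ge q_M+r\ge s_M+1+E$ and $q_Mm+r\le q_M(n_N+E-1)+q_M-1=q_Mn_N+Eq_M-1$.
\item[(b)] \emph{If $1\le r\le q_M-1$, then $[T^{(M)}_r\mathbf{e}_0]\in V_{N+M}$.} Here $m=0$, and $r<q_M\le Eq_M$ since $E\ge1$.
\item[(c)] \emph{If $r\le s_M+E-1$, then $[T^{(M)}_r\mathbf{e}_E]\in V_{N+M}$.} Here $m=n_N+E\ge1$, so $q_Mm+r\ge q_M+r\ge1$, and the upper bound in \eqref{eq:interior} is exactly $r\le s_M+E-1$.
\end{itemize}
The value $r=1$ is allowed in (b) and in (c), since $s_M\ge1$ and $E\ge1$.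

\subsection*{Step 4: images of minimal rank}
To count points we need injectivity, and the matrices in $\mathcal{T}$ may be singular. A semigroup of matrices acts injectively on the images of its elements of minimal rank. Let $\kappa$ be the minimal rank of an element of $\mathcal{T}$, and let $\mathcal{I}$ be the set of images of the elements of $\mathcal{T}$ of rank $\kappa$. If $I=\operatorname{im}T'\in\mathcal{I}$ and $T\in\mathcal{T}$, then $TT'\in\mathcal{T}$ has rank at least $\kappa=\dim I$ and image $TI$. Hence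
\begin{equation}\label{eq:inj}
T\text{ is injective on }I\text{ and }TI\in\mathcal{I}\qquad(T\in\mathcal{T},\ I\in\mathcal{I}).
\end{equation}
If an end vector lay in such an $I$, the count of Section~\ref{sec:example} would run inside $I$.

\begin{lemma}\label{lem:claim1}
No $I\in\mathcal{I}$ contains $\mathbf{e}_0$ or $\mathbf{e}_E$.
\end{lemma}

\begin{proof}
Suppose $\mathbf{c}\in\{\mathbf{e}_0,\mathbf{e}_E\}$ lies in $I=\operatorname{im}T'$, where $T'\in\mathcal{T}$ has rank $\kappa$ and level $u$. Let $T=T^{(N_0)}_1$. By \eqref{eq:inj} and (a)--(c), $T$ maps $(V_N\cap\mathbb{P}(I))\cup\{[\mathbf{c}]\}$ injectively into $V_{N+N_0}\cap\mathbb{P}(TI)$. By \eqref{eq:inj} again, $T'$ is injective on $TI$, and it takes values in $I$; so by (a) it maps $V_{N+N_0}\cap\mathbb{P}(TI)$ injectively into $V_{N+N_0+u}\cap\mathbb{P}(I)$. Since $[\mathbf{c}]\notin V_N$, we get $|V_{N+N_0+u}\cap\mathbb{P}(I)|\ge|V_N\cap\mathbb{P}(I)|+1$ for all $N$. Iteration contradicts the finiteness of $\mathbb{P}(I)$.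
\end{proof}

So we must count in the spaces $I\oplus\langle\mathbf{c}\rangle$ of dimension $\kappa+1$, with $I\in\mathcal{I}$ and $\mathbf{c}\in\{\mathbf{e}_0,\mathbf{e}_E\}$. We need a matrix that is injective on such a space and maps it to a space of the same kind. We shall find it by starting from a matrix $T_\rho$ of rank $\kappa$ and shifting $\rho$, and for this $\rho$ must lie well inside the ranges of (b) and (c). Let $T^{(N_1)}_{r^*}\in\mathcal{T}$ have rank $\kappa$, and put $L=2N_1$ and $\rho=r^*+q_{N_1}$. By \eqref{eq:semigroup}, $\rho\in\mathcal{R}_L$ and $T^{(L)}_\rho=T^{(N_1)}_{r^*}T^{(N_1)}_1$; this matrix has rank at most $\kappa$, hence exactly $\kappa$. Moreover $\rho\ge s_{N_1}+1+E$, and $\rho<2q_{N_1}\le s_L$ by \eqref{eq:s}, since $E\ge1$ and $s_{N_1}\ge1$. Thus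
\begin{equation}\label{eq:rho}
\rho\in\mathcal{R}_L,\qquad\operatorname{rank}T^{(L)}_\rho=\kappa,\qquad E+1\le\rho\le s_L\le q_L-1 .
\end{equation}

\subsection*{Step 5: sliding the window}

\begin{lemma}\label{lem:claim2}
For $I\in\mathcal{I}$ and $\mathbf{c}\in\{\mathbf{e}_0,\mathbf{e}_E\}$ there are $I'\in\mathcal{I}$ and $\mathbf{c}'\in\{\mathbf{e}_0,\mathbf{e}_E\}$ such that
\[
\bigl|V_{N+L}\cap\mathbb{P}(I'\oplus\langle\mathbf{c}'\rangle)\bigr|\ge\bigl|V_N\cap\mathbb{P}(I\oplus\langle\mathbf{c}\rangle)\bigr|+1\qquad\text{for all }N\ge0 .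
\]
\end{lemma}

\begin{proof}
Write $T_r=T^{(L)}_r$. The sums are direct by Lemma~\ref{lem:claim1}. Since $T_\rho$ has rank $\kappa$ and $I\oplus\langle\mathbf{c}\rangle$ has dimension $\kappa+1$, there is a vector $\nu\ne0$ in $I\oplus\langle\mathbf{c}\rangle$ with $T_\rho\nu=0$. By \eqref{eq:inj}, $\nu\notin I$, so $I\oplus\langle\mathbf{c}\rangle=I\oplus\langle\nu\rangle$.

Let $\nu=(\nu_0,\dots,\nu_E)^T$, let $\eta=\sum_t\nu_ty^{E-t}$, so that $W_E(\eta)=\nu$, and let $\chi_j$ be the coefficient of $x^{Eq_L+j}$ in $P_L(x)\eta(x^{q_L})$. By \eqref{eq:transfer},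
\[
T_r\nu=(\chi_r,\chi_{r-1},\dots,\chi_{r-E})^T\qquad(r\in\mathcal{R}_L).
\]
Thus $\chi_j=0$ for $\rho-E\le j\le\rho$: the window at $\rho$ sees only zeros. If we slide it until a non-zero $\chi_j$ first appears, that entry enters at one end of the window, and $T_r\nu$ is a multiple of $\mathbf{e}_0$ or $\mathbf{e}_E$. Lemma~\ref{lem:run} guarantees that this happens while (b) or (c) still applies. Let
\[
J=[0,\,q_L-1]\ \text{ if }\mathbf{c}=\mathbf{e}_0,\qquad J=[s_L-q_L+1,\,s_L]\ \text{ if }\mathbf{c}=\mathbf{e}_E .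
\]
In both cases $J$ contains $q_L$ consecutive integers starting at some $j_0$ with $-q_L<j_0\le0\le s_L$, so Lemma~\ref{lem:run} gives $j\in J$ with $\chi_j\ne0$. Also $[\rho-E,\rho]\subseteq J$: for $\mathbf{c}=\mathbf{e}_0$ because $E+1\le\rho\le q_L-1$, and for $\mathbf{c}=\mathbf{e}_E$ because $\rho\in\mathcal{R}_L$ and $\rho\le s_L$.

\emph{Sliding right.} Suppose some $j\in J$ with $\chi_j\neq0$ has $j>\rho$. Take the smallest, and put $r=j$ and $\mathbf{c}'=\mathbf{e}_0$. Then $\chi_i=0$ for $\rho-E\le i<r$, in particular for $r-E\le i<r$. If $\mathbf{c}=\mathbf{e}_0$, then $1\le\rho<r\le q_L-1$, so $r\in\mathcal{R}_L$ and (b) applies. If $\mathbf{c}=\mathbf{e}_E$, then $\rho<r\le s_L\le q_L-1$, so $r\in\mathcal{R}_L$ and (c) applies. We have $T_r\nu=\chi_j\mathbf{e}_0$.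

\emph{Sliding left.} Otherwise take the largest $j\in J$ with $\chi_j\ne0$. Then $j<\rho-E$; put $r=j+E<\rho$ and $\mathbf{c}'=\mathbf{e}_E$. Now $\chi_i=0$ for $j<i\le\rho$, in particular for $r-E<i\le r$. If $\mathbf{c}=\mathbf{e}_0$, then $1\le E\le r<\rho\le q_L-1$, so $r\in\mathcal{R}_L$ and (b) applies. If $\mathbf{c}=\mathbf{e}_E$, then $s_L-q_L+1+E\le r<\rho\le s_L$, so $r\in\mathcal{R}_L$ and (c) applies. We have $T_r\nu=\chi_j\mathbf{e}_E$.

In all four cases $T_r\nu$ is a non-zero multiple of $\mathbf{c}'$ and $[T_r\mathbf{c}]\in V_{N+L}$ for all $N$. Put $I'=T_rI$, which lies in $\mathcal{I}$ by \eqref{eq:inj}. Then $T_r(I\oplus\langle\mathbf{c}\rangle)=T_r(I\oplus\langle\nu\rangle)=I'+\langle\mathbf{c}'\rangle$, which has dimension $\kappa+1$ by Lemma~\ref{lem:claim1}. So $T_r$ is injective on $I\oplus\langle\mathbf{c}\rangle$, and by (a) it maps $\bigl(V_N\cap\mathbb{P}(I\oplus\langle\mathbf{c}\rangle)\bigr)\cup\{[\mathbf{c}]\}$ injectively into $V_{N+L}\cap\mathbb{P}(I'\oplus\langle\mathbf{c}'\rangle)$. Since $[\mathbf{c}]\notin V_N$,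 the inequality follows.
\end{proof}

Start from any $I_0\in\mathcal{I}$ and $\mathbf{c}_0=\mathbf{e}_0$. Lemma~\ref{lem:claim2} produces pairs $(I_i,\mathbf{c}_i)$ with $|V_{iL}\cap\mathbb{P}(I_i\oplus\langle\mathbf{c}_i\rangle)|\ge i$ for all $i\ge0$. This contradicts the finiteness of $\mathbb{P}(\mathbb{F}^{E+1})$ and proves Proposition~\ref{prop:pump}.\qed

\begin{remark}
The assumption $\delta\notin\mathbb{Z}$ is used to compare two lengths. The substitution $G\mapsto P_N(x)G(x^{q_N})$ reads $\lfloor D_N/q_N\rfloor+1$ consecutive coefficients, fullness tests $\lfloor(\deg B^*+1)/Q^*\rfloor$ consecutive coefficients, and both fractions tend to $\delta$. For $\delta\notin\mathbb{Z}$ the test is one entry shorter than the window, which is what keeps $[\mathbf{e}_0]$ and $[\mathbf{e}_E]$ out of $V_N$. For an integer $\delta\ge1$ the fraction $D_N/q_N$ approaches $\delta$ from below, and the two lengths can both equal $\delta$. This happens for $q=p$, $P=(x-1)^{p-1}$, $B=F_0=1$, $Q=1$, where $\delta=1$, both lengths are $1$, and every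 $F_N$ is full by \eqref{eq:geometric}.
\end{remark}

\section{Two bases and the proof of Theorem~\ref{thm:two}}\label{sec:twobases}

It remains to show that a large integer cannot be a short signed sum of powers of $p$ and also of powers of $\ell$. The model is the equation $cp^k=c'\ell^{\,j}$ of the introduction. A short sum is dominated by its top terms, so it is very close to $p^k\alpha$ with $\alpha$ small, and likewise to $\ell^{\,m}\beta$. Two such numbers are either equal, and then divisibility bounds $k$ and $m$ as before, or they are not too close, by a lower bound for linear forms in logarithms.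

For a positive rational number $\gamma=u/v$ in lowest terms let $h(\gamma)=\log\max(u,v)$ and $h'(\gamma)=\max(h(\gamma),|\log\gamma|,1)$. We use the following case of the theorem of Baker and W\"ustholz \cite{BW}.

\begin{theorem}\label{thm:BW}
Let $\gamma_1,\dots,\gamma_n\ne1$ be positive rational numbers and let $b_1,\dots,b_n$ be integers, not all zero. If $\Lambda=\sum_ib_i\log\gamma_i\ne0$, then
\[
\log|\Lambda|>-C_n\,h'(\gamma_1)\cdots h'(\gamma_n)\,\max\bigl(\log\max_i|b_i|,\,1\bigr),
\]
where $C_n=18\,(n+1)!\,n^{n+1}\,32^{\,n+2}\log(2n)$.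
\end{theorem}

\begin{lemma}\label{lem:twobases}
Let $p\ne\ell$ be primes and $R\ge1$ an integer. There is an effectively computable $C(p,\ell,R)$ such that every integer $M\ge1$ that is a sum of at most $R$ terms $\pm p^k$ and also a sum of at most $R$ terms $\pm\ell^{\,m}$ satisfies $M\le C(p,\ell,R)$.
\end{lemma}

\begin{proof}
Choose representations
\[
M=\sum_i\varepsilon_ip^{k_i}=\sum_j\varepsilon'_j\ell^{\,m_j},\qquad\varepsilon_i,\varepsilon'_j=\pm1,\quad k_1\ge k_2\ge\cdots,\quad m_1\ge m_2\ge\cdots,
\]
each with the least possible number of terms. Then each has at most $R$ terms and no vanishing non-empty subsum, since such a subsum could be deleted. Measure the distance of each term from the top one by $u_i=(k_1-k_i)\log p$ and $v_j=(m_1-m_j)\log\ell$, and let $X=\max(k_1\log p,\,m_1\log\ell)$. Then $M\le Re^X$, so it suffices to bound $X$, and we may assume $X\ge3$, so that $\log X\ge1$.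

\emph{Choosing the cut.} If we keep the terms within distance $\theta$ of the top, Theorem~\ref{thm:BW} gives a lower bound of the shape $-c\,\theta\log X$ for the logarithm of the resulting linear form. To beat it, the discarded terms must lie at distance greater than about $c\,\theta\log X$. We find such a cut by the pigeonhole principle. Put
\[
c_3=2C_3\,h'(p)\,h'(\ell)\,(1+\log R),\qquad c=c_3+2+\log(4R),\qquad\theta_t=(c\log X)^t\quad(t\ge0).
\]
The sequence $\theta_t$ increases from $\theta_0=1$. Since $u_1=v_1=0$, at most $2R-2$ of the numbers $u_i,v_j$ are positive, so one of the $2R-1$ disjoint intervals $(\theta_t,\theta_{t+1}]$, $0\le t\le2R-2$, contains none of them. Fix such a $t$ and write $\theta=\theta_t$, $\theta^+=\theta_{t+1}=c\,\theta\log X$. As $\theta\log X$ is at least $\theta$ and at least $1$,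
\begin{equation}\label{eq:cut}
\theta^+-\theta-\log(4R)\ge\bigl(c-1-\log(4R)\bigr)\theta\log X=(c_3+1)\,\theta\log X .
\end{equation}

\emph{The top parts.} Let $a$ be the largest index with $u_a\le\theta$ and $b$ the largest index with $v_b\le\theta$, and put
\[
\alpha=\sum_{i\le a}\varepsilon_ip^{k_i-k_a},\qquad\beta=\sum_{j\le b}\varepsilon'_j\ell^{\,m_j-m_b}.
\]
These are integers, non-zero because no subsum vanishes, and $|\alpha|\le Re^{u_a}\le Re^\theta$, $|\beta|\le Re^{v_b}\le Re^\theta$. A term with $i>a$ has $u_i>\theta^+$, so its absolute value is less than $p^{k_1}e^{-\theta^+}$, whereas $|p^{k_a}\alpha|\ge p^{k_a}\ge p^{k_1}e^{-\theta}$. The same inequalities hold with $\ell,m_j,v_j,b,\beta$ in place of $p,k_i,u_i,a,\alpha$. Therefore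
\[
M=p^{k_a}\alpha\,(1+\xi)=\ell^{\,m_b}\beta\,(1+\xi'),\qquad|\xi|,|\xi'|\le Re^{\theta-\theta^+}\le\tfrac14,
\]
the last inequality by \eqref{eq:cut}. In particular $\alpha,\beta>0$. Let
\[
\Lambda=k_a\log p-m_b\log\ell+\log(\alpha/\beta)=\log(1+\xi')-\log(1+\xi).
\]
Since $|\log(1+y)|\le2|y|$ for $|y|\le1/2$, we have $|\Lambda|\le4Re^{\theta-\theta^+}$.

\emph{The case $\Lambda\ne0$ is impossible.} On one side, \eqref{eq:cut} gives $\log|\Lambda|\le-(c_3+1)\theta\log X$. On the other side, apply Theorem~\ref{thm:BW}. If $\alpha\ne\beta$, take $n=3$ with the numbers $p,\ell,\alpha/\beta$ and coefficients $k_a,-m_b,1$. Both $h(\alpha/\beta)$ and $|\log(\alpha/\beta)|$ are at most $\log\max(\alpha,\beta)\le\theta+\log R$, so $h'(\alpha/\beta)\le\theta+\log R\le(1+\log R)\theta$. Also $k_a,m_b\le X/\log2\le X^2$, so the last factor in the theorem is at most $2\log X$. Hence $\log|\Lambda|>-c_3\theta\log X$. If $\alpha=\beta$, take $n=2$ with the numbers $p,\ell$; the coefficients are not both zero because $\Lambda\ne0$, and since $C_2\le C_3$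 and $(1+\log R)\theta\ge1$, the same lower bound holds. The two bounds contradict each other.

\emph{The case $\Lambda=0$.} Now $p^{k_a}\alpha=\ell^{\,m_b}\beta$, so $p^{k_a}\mid\beta$ and $\ell^{\,m_b}\mid\alpha$. Hence $k_a\log p\le\theta+\log R$ and $k_1\log p=k_a\log p+u_a\le2\theta+\log R$; likewise $m_1\log\ell=m_b\log\ell+v_b\le2\theta+\log R$. Thus
\[
X\le2(c\log X)^{2R}+\log R .
\]
From $\log X=4R\log X^{1/(4R)}\le4R\,X^{1/(4R)}$ we get $X\le2(4cR)^{2R}\sqrt X+\log R$, so $\sqrt X\le2(4cR)^{2R}+\log R$. Since $c$ depends only on $p,\ell,R$, this bounds $X$, and with it $M$, effectively.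
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Let $f$ be as in the first statement, with $n=\deg f\ge1$. Since all coefficients are coprime to $p\ell$, the reductions of $f$ modulo $p$ and modulo $\ell$ have degree $n$ and are full; by assumption they split. Let $R=\max(R_p,R_\ell)$. By Theorem~\ref{thm:one}, $n+1$ is a sum of at most $R$ terms $\pm p^k$ and of at most $R$ terms $\pm\ell^{\,m}$. Lemma~\ref{lem:twobases} gives $n+1\le C(p,\ell,R)$, and we take $N(p,\ell)=C(p,\ell,R)$.

Now let $f\in\mathbb{Z}[x]$ have only rational roots $c_i/b_i$, in lowest terms and listed with multiplicity, and all coefficients coprime to $p\ell$. By Gauss's lemma a product of primitive polynomials (integer polynomials whose coefficients have greatest common divisor $1$) is primitive. So $\prod_i(b_ix-c_i)$ is primitive, and $f=c\prod_i(b_ix-c_i)$ with $c\in\mathbb{Z}$. The leading coefficient $c\prod_ib_i$ is coprime to $p\ell$, so each factor $b_ix-c_i$ stays linear modulo $p$ and modulo $\ell$, and both reductions of $f$ split. The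 first statement applies.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BW}
Baker and W\"ustholz, J. reine angew. Math. \textbf{442} (1993), 19--62.

\bibitem{talk}
\emph{Polynomials Having Only Rational Roots},
\texttt{https://ntrg.math.unideb.hu/Hajdu2023Talk.pdf}.

\end{thebibliography}
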